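\title{Square roots of May modules of countable rank}

\begin{abstract}
Over every complete discrete valuation domain we construct reduced May modules $M$ and $N$ of countable torsion-free rank such that $M\oplus M$ is H-isomorphic to $N\oplus N$ while $M$ is not H-isomorphic to $N$. The construction records a module over a countably generated algebra in the heights of the elements of a free submodule. It also gives, for each $k\ge1$, a May module $M$ of countable rank such that $M^i$ and $M^j$ are H-isomorphic exactly when $i\equiv j\pmod k$. In contrast, roots are unique up to H-isomorphism for direct sums of finite-rank modules that have NFT-submodules.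
\end{abstract}

\section{Introduction}

Throughout, $R$ is a complete discrete valuation domain with prime $p$ and quotient field $K$. Modules are $R$-modules, rank means torsion-free rank, and ``countable'' allows ``finite.''

\subsection*{Heights and valuated modules}
For a module $M$ put $p^0M=M$, $p^{\alpha+1}M=p(p^\alpha M)$, and $p^\lambda M=\bigcap_{\alpha<\lambda}p^\alpha M$ for limit ordinals $\lambda$. The \emph{height} $|m|=|m|_M$ of $m\in M$ is the largest $\alpha$ with $m\in p^\alpha M$, or $\infty$ if $m$ lies in every $p^\alpha M$. The module $M$ is \emph{reduced} if it has no nonzero divisible submodule, equivalently if $p^\alpha M=0$ for some $\alpha$; the least such $\alpha$ is the \emph{length} of $M$.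

A \emph{valuated module} is a module $B$ with a function $v$ from $B$ to the ordinals and $\infty$ such that every set $B(\alpha)=\{b: v(b)\ge\alpha\}$ is a submodule and $v(pb)>v(b)$ whenever $v(b)\neq\infty$. Then $v(b+b')\ge\min(v(b),v(b'))$, with equality if $v(b)\ne v(b')$, and $v(ub)=v(b)$ for units $u$. An \emph{isometry} is an isomorphism that preserves values. A direct sum $\bigoplus B_i$ is a \emph{valuated direct sum} if the value of an element is the minimum of the values of its components. Every submodule $B$ of a module $M$ is regarded as a valuated module with $v(b)=|b|_M$.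

A submodule $B\subseteq M$ is \emph{nice} if every coset $m+B$ contains an element of maximal height ($\infty$ is allowed). A module is \emph{simply presented} if it has a presentation all of whose relations have the form $px=y$ or $px=0$ with generators $x,y$, and it is \emph{totally projective} if it is reduced, torsion and simply presented.

\begin{definition}
Let $B$ be a submodule of $M$.
\begin{enumerate}
\item[(a)] $B$ is \emph{full-rank} if $M/B$ is torsion. It is an \emph{NT-submodule} if $B$ is nice in $M$ and $M/B$ is totally projective, and an \emph{NFT-submodule} if it is moreover free.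
\item[(b)] $M$ is a \emph{May module} if every full-rank free submodule of $M$ contains an NFT-submodule of $M$.
\item[(c)] $M$ and $N$ are \emph{H-isomorphic}, written $M\cong_H N$, if some NT-submodule of $M$ is isometric to some NT-submodule of $N$.
\end{enumerate}
\end{definition}

NT-submodules are full-rank. A maximal independent set spans a full-rank free submodule, so every May module has an NFT-submodule.

\subsection*{The question}
In rank zero the only free submodule is $0$, so the May modules of rank zero are the totally projective modules, and any two of them are H-isomorphic. More generally, if $B$ is an NT-submodule of $M$ and $T$ is totally projective, then $B\oplus0$ is an NT-submodule of $M\oplus T$ (Lemma~\ref{lem:sums}), so $M\oplus T\cong_HM$. Thus H-isomorphism does not see totally projective summands; what it sees is the heights of elements of infinite order. The following variation on a question of Kaplansky is listed as open in \cite{May}.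

\medskip
\noindent\textbf{Question.} \emph{Let $M$ and $N$ be May modules of countable rank with $M\oplus M\cong_HN\oplus N$. Does it follow that $M\cong_HN$?}
\medskip

The small cases suggest that it does. In rank one the H-isomorphism class of $M$ is a sequence of ordinals up to its tail, and this tail can be read off from $M\oplus M$ (Example~\ref{ex:rankone}). In finite rank a Krull--Schmidt argument applies (Theorem~\ref{thm:C}). In countable rank an NFT-submodule is the union of a chain of finitely generated submodules, each of them nice because $R$ is complete, and one might hope to pass to the limit. The answer is nevertheless no.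

\begin{theorem}\label{thm:A}
For every complete discrete valuation domain $R$ there are reduced May modules $M,N$ of countable rank with $M\oplus M\cong_HN\oplus N$ and $M\not\cong_HN$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $k\ge1$. Over every $R$ there is a reduced May module $M$ of countable rank such that, for $i,j\ge1$, $M^i\cong_HM^j$ if and only if $i\equiv j\pmod k$. Hence for $k\ge2$ the module $N=M\oplus M$, which is also a May module, satisfies $M^j\cong_HN^j$ if and only if $k\mid j$. For $k=2$ we have $M\cong_HM\oplus N$ and $N=M\oplus M$, while $M\not\cong_HN$.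
\end{theorem}

Kaplansky's first test problem asks whether two modules, each isomorphic to a direct summand of the other, must be isomorphic. The last sentence of Theorem~\ref{thm:B} says that its analogue for $\cong_H$ also fails.

\begin{theorem}\label{thm:C}
Let $M=\bigoplus_iM_i$ and $N=\bigoplus_jN_j$, over arbitrary index sets, where all $M_i$ and $N_j$ have finite rank and possess NFT-submodules. If $M^k\cong_HN^k$ for some finite $k\ge1$, then $M\cong_HN$. In particular, $M\oplus M\cong_HN\oplus N$ implies $M\cong_HN$ for May modules $M,N$ of finite rank.
\end{theorem}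

So the limit argument breaks because a May module of countable rank need not decompose into pieces of finite rank: by Theorem~\ref{thm:C}, at least one of the two modules in Theorem~\ref{thm:A} is not a direct sum of finite-rank modules with NFT-submodules.

\subsection*{The method}
Let $B\subseteq M$ and $C\subseteq N$ be full-rank free submodules. An H-isomorphism induces a $K$-linear isomorphism $\psi\colon KB\to KC$ that preserves the tail of the sequence of heights of $x,px,p^2x,\dots$ for every $x$. A subspace that can be recognized from these tails is therefore respected by $\psi$. We choose the heights so that countably many prescribed subspaces can be recognized (Section~\ref{sec:subspaces}). For $B=P\oplus P$, with $P$ a module over an $R$-algebra $\Lambda$, we prescribe the graphs of the generators of $\Lambda$, and then $\psi$ comes from an isomorphism of $K\otimes\Lambda$-modules (Section~\ref{sec:lambda}). The heights are defined by a filtration of length $\omega$, which forces the May property (Section~\ref{sec:may}), and the construction commutes with finite direct sums. Any failure of uniqueness of roots for $\Lambda$-modules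 that survives tensoring with $K$ is thus transported to May modules (Section~\ref{sec:examples}). Section~\ref{sec:finite} proves Theorem~\ref{thm:C} and uses only Section~\ref{sec:nice}.

\section{Nice submodules over a complete ring}\label{sec:nice}

A \emph{nice composition series} of a module $G$ is a well-ordered ascending chain of nice submodules of $G$ that starts at $0$, ends at $G$, takes unions at limit ordinals, and has successive quotients $0$ or $R/pR$. We use one deep fact, which combines theorems of Hill and Crawley--Hales \cite[\S\S81--83]{Fuchs}; the proofs there are valid verbatim over a discrete valuation domain.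

\begin{theorem}\label{thm:hill}
A reduced torsion module is totally projective if and only if it has a nice composition series.
\end{theorem}

Niceness is the condition under which heights in a quotient can be computed upstairs.

\begin{lemma}[{\cite[\S79]{Fuchs}}]\label{lem:quot}
Let $B$ be nice in $M$. Then $p^\alpha(M/B)=(p^\alpha M+B)/B$ for all $\alpha$; that is, the height of $m+B$ in $M/B$ is $\max_{b\in B}|m+b|$. If $B\subseteq H\subseteq M$, then $H$ is nice in $M$ if and only if $H/B$ is nice in $M/B$.
\end{lemma}

\begin{proof}
Induct on $\alpha$. The successor step is multiplication by $p$. If $\lambda$ is a limit and $m+B$ meets $p^\alpha M$ for every $\alpha<\lambda$, then an element of maximal height in $m+B$ lies in $p^\lambda M$. For the second claim, if $|m+h_0|$ is maximal on $m+H$, then by the formula $m+h_0+B$ has maximal height among the cosets $m+h+B$. Conversely, if $m+h_0+B$ has maximal height among these cosets and this height is $|m+h_0+b_0|$, then $|m+h_0+b_0|\ge|m+h|$ for all $h\in H$.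
\end{proof}

In Sections \ref{sec:nice}--\ref{sec:examples} completeness enters only through the next lemma, which expresses the linear compactness of finitely generated modules. Recall that a finitely generated module $C$ is a finite direct sum of copies of $R$ and of modules $R/p^eR$; hence $\bigcap_ep^eC=0$ and $C$ is $p$-adically complete.

\begin{lemma}\label{lem:lc}
Let $C$ be finitely generated and let $\mathcal D$ be a nonempty family of cosets of submodules of $C$ that is totally ordered by inclusion. Then $\bigcap\mathcal D\ne\emptyset$.
\end{lemma}

\begin{proof}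
Fix $e\ge0$ and choose $D_e=c+H$ in $\mathcal D$ such that $(H+p^eC)/p^eC$ has minimal length. Put $E_e=D_e+p^eC$. If $D=c'+H'$ in $\mathcal D$ is contained in $D_e$, then $H'\subseteq H$, so $H'+p^eC=H+p^eC$ by minimality, and $D+p^eC=E_e$. Hence $E_e\subseteq D+p^eC$ for every $D\in\mathcal D$. Taking for $D$ the smaller of $D_e$ and $D_{e+1}$ gives $E_e=E_{e+1}+p^eC$. So we can choose $y_e\in E_e$ with $y_{e+1}-y_e\in p^eC$. The limit $y$ satisfies $y-y_e\in p^eC$, so $y\in E_e$ for all $e$. For $D=c+H$ in $\mathcal D$ we get $y-c\in\bigcap_e(H+p^eC)=H$, because $C/H$ is finitely generated.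
\end{proof}

\begin{corollary}\label{cor:fg}
\begin{enumerate}
\item[(a)] Every finitely generated submodule $C$ of a module $M$ is nice.
\item[(b)] Let $C$ be finitely generated, let $H_0\supseteq H_1\supseteq\cdots$ be submodules with $\bigcap_nH_n=0$, and let $e\ge0$. Then $H_n\subseteq p^eC$ for all large $n$.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) Suppose that the heights on $m+C$ have no maximum. Then their supremum is a limit ordinal $\lambda$, and for $\alpha<\lambda$ the sets $\{c\in C:m+c\in p^\alpha M\}$ are cosets of $C\cap p^\alpha M$ that decrease with $\alpha$. A common element $c$ has $|m+c|\ge\lambda$, a contradiction.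

(b) Since $C/p^eC$ has finite length, $H_n+p^eC$ equals a fixed submodule $H$ for large $n$. For $c\in H$ the sets $H_n\cap(c+p^eC)$ form a decreasing chain of cosets. A common element lies in $\bigcap H_n=0$, so $c\in p^eC$.
\end{proof}

\begin{remark}
Part (b) fails over an incomplete discrete valuation domain $R_0$. Take $\pi$ in the completion $\widehat{R_0}$ but not in $R_0$, and let $H_n=\{(a,b)\in R_0^2: a+b\pi\in p^n\widehat{R_0}\}$. Then $\bigcap H_n=0$, but every $H_n$ contains an element $(a,1)$.
\end{remark}

The next lemma is our tool for passing from an NT-submodule to a smaller one. It reduces niceness in $M$ to a condition inside $B$.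

\begin{lemma}\label{lem:shrink}
Let $B$ be an NT-submodule of $M$, and let $B'\subseteq B$ be a submodule such that $B/B'$ is countably generated, torsion and reduced. If every coset $b+B'$ with $b\in B$ contains an element of maximal height, then $B'$ is an NT-submodule of $M$.
\end{lemma}

\begin{proof}
Let $m\in M$ and write $m=x+b_0$ with $b_0\in B$ and $|x|$ maximal on $m+B$. For $b\in B$ we have $|x+b|=\min(|x|,|b|)$: if $|b|<|x|$ this holds for all heights, and if $|b|\ge|x|$ then $|x|\le|x+b|\le|x|$ by maximality. The heights on $m+B'=x+(b_0+B')$ are therefore the ordinals $\min(|x|,|b|)$ with $b\in b_0+B'$, and they have a maximum. So $B'$ is nice in $M$.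

Let $G=M/B'$ and $C=B/B'$, so $G/C\cong M/B$. The module $G$ is torsion. It is reduced: a divisible submodule has image $0$ in $G/C$, so it lies in $C$, which is reduced. Being countably generated and torsion, $C$ is the union of a chain $0=C_0\subseteq C_1\subseteq\cdots$ of submodules of finite length with successive quotients $0$ or $R/pR$. Each $C_n$ is nice in $G$ by Corollary~\ref{cor:fg}(a), and $C$ is nice in $G$ by Lemma~\ref{lem:quot}. Continue the chain with the preimages in $G$ of a nice composition series of $G/C$; these are nice in $G$ by Lemma~\ref{lem:quot} again. By Theorem~\ref{thm:hill}, $G$ is totally projective.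
\end{proof}

\begin{lemma}\label{lem:sums}
If $B_i$ is an NT-submodule of $M_i$ for each $i$, then $\bigoplus B_i$ is an NT-submodule of $\bigoplus M_i$, and it is the valuated direct sum of the $B_i$.
\end{lemma}

\begin{proof}
Since $p^\alpha\bigoplus M_i=\bigoplus p^\alpha M_i$, heights in $\bigoplus M_i$ are minima. Given $(m_i)$, choose $x_i$ of maximal height in $m_i+B_i$, with $x_i=0$ when $m_i=0$; then $(x_i)$ has maximal height in its coset. A direct sum of reduced, torsion, simply presented modules has the same three properties.
\end{proof}

For a torsion-free module $B$ we write $KB=K\otimes B$ and regard $B$ as a submodule of $KB$. An H-isomorphism comes with its own NT-submodules, over which we have no control; the last lemma moves it to submodules of our choice.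

\begin{lemma}\label{lem:restrict}
Let $B\subseteq M$ and $C\subseteq N$ be torsion-free full-rank submodules, and let $M\cong_HN$. Then some full-rank submodule $B_1$ of $B$ is isometric to a full-rank submodule of $C$. The isometry extends to a $K$-isomorphism $\psi\colon KB\to KC$, and for each $x\in KB$ we have $p^kx\in B$, $p^k\psi(x)\in C$ and $|p^kx|_M=|p^k\psi(x)|_N$ for all large $k$.
\end{lemma}

\begin{proof}
Let $\phi\colon M_0\to N_0$ be an isometry of NT-submodules and put $B_1=\{m\in M_0\cap B:\phi(m)\in C\}$. For $b\in B$ there is $k$ with $p^kb\in M_0$, and then $l$ with $p^l\phi(p^kb)\in C$, so $p^{k+l}b\in B_1$. For $c\in C$ there is $k$ with $p^kc=\phi(m)$, $m\in M_0$, and then $l$ with $p^lm\in B$, so $p^{k+l}c\in\phi(B_1)$. Thus $KB_1=KB$ and $K\phi(B_1)=KC$, and $p^kx\in B_1$ for large $k$.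
\end{proof}

\begin{example}[rank one]\label{ex:rankone}
Let $M$ and $N$ have rank one, with NFT-submodules $Rb$ and $Rc$. Suppose that the sequences $(|p^kb|)_k$ and $(|p^kc|)_k$ have a common tail, say $|p^{m+k}b|=|p^{l+k}c|$ for all $k\ge0$. Then $p^mb\mapsto p^lc$ defines an isometry $p^mRb\to p^lRc$, and both modules are NT-submodules by Corollary~\ref{cor:fg}(a) and Lemma~\ref{lem:shrink}; so $M\cong_HN$. Now suppose only that $M\oplus M\cong_HN\oplus N$. By Lemma~\ref{lem:restrict} an isometry sends some $(p^mb,0)$ to some $(rc,sc)\ne0$. If $p^l$ is the highest power of $p$ dividing both $r$ and $s$, then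
\[
|p^{m+k}b|=\min(|p^krc|,|p^ksc|)=|p^{l+k}c|\qquad(k\ge0),
\]
so the tails agree and $M\cong_HN$. The same argument with one copy shows that $M\cong_HN$ forces a common tail.
\end{example}

\section{Filtered free modules and the May property}\label{sec:may}

We want to prescribe the heights on a free module $B$. To give $b$ height greater than $\beta_1$ we adjoin a $p$-th root of $b$ of height $\beta_1$; this root needs, for each $\beta_2<\beta_1$, a root of height $\beta_2$, and so on. The new generators are therefore indexed by decreasing sequences of ordinals.

\begin{lemma}\label{lem:embed}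
Let $(B,v)$ be a valuated module and $\lambda$ an ordinal with $v(b)<\lambda$ for all $b\ne0$. Then $B$ is an NT-submodule of a module $M$ with $p^\lambda M=0$ and $|b|_M=v(b)$ for all $b\in B$.
\end{lemma}

\begin{proof}
For $0\ne b\in B$ and each finite nonempty sequence $s=(\beta_1>\dots>\beta_n)$ of ordinals with $\beta_1<v(b)$, adjoin to $B$ a generator $x_{b,s}$ with the relation $px_{b,s}=x_{b,s^-}$. Here $s^-$ is $s$ without its last entry, and $x_{b,\emptyset}=b$. Let $M$ be the resulting module and $\ell(s)$ the last entry of $s$.

\emph{Normal form.} Let $M_0=B$, and let $M_n$ arise from $M_{n-1}$ by adjoining the $x_{b,s}$ with $s$ of length $n$. If a combination $\sum r_{b,s}(px_{b,s}-x_{b,s^-})$ of the new relations lies in $M_{n-1}$, then all $pr_{b,s}$ vanish, and so do all $r_{b,s}$. Hence $M_{n-1}$ embeds in $M_n$, with quotient a direct sum of copies of $R/pR$ on the new generators. Fix representatives $\Sigma\ni0$ of $R/pR$. Then every $m\in M$ has a unique expression $m=b_0+\sum r_{b,s}x_{b,s}$, a finite sum with $b_0\in B$ and $r_{b,s}\in\Sigma$. Put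
\[
w(m)=\min\bigl(v(b_0),\min_{r_{b,s}\ne0}\ell(s)\bigr),\qquad
M(\alpha)=B(\alpha)+\sum_{\ell(s)\ge\alpha}Rx_{b,s}.
\]

\emph{$M(\alpha)=\{m:w(m)\ge\alpha\}$.} An element with $w(m)\ge\alpha$ lies in $M(\alpha)$ by its normal form. Conversely, bring an element of $M(\alpha)$ to normal form, starting with the longest $s$, by writing $r=\sigma+pr'$ with $\sigma\in\Sigma$ and $rx_{b,s}=\sigma x_{b,s}+r'x_{b,s^-}$. Either $\ell(s^-)>\ell(s)\ge\alpha$, or $x_{b,s^-}=b$ and $v(b)>\ell(s)\ge\alpha$. So each step involves only $B(\alpha)$ and generators with $\ell(s)\ge\alpha$, and the normal form has $w\ge\alpha$.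

\emph{$M(\alpha)=p^\alpha M$.} We have $M(0)=M$, and the description by $w$ gives $M(\mu)=\bigcap_{\alpha<\mu}M(\alpha)$ for limits $\mu$. The strict inequalities above, together with $pB(\alpha)\subseteq B(\alpha+1)$, give $pM(\alpha)\subseteq M(\alpha+1)$. Conversely, $0\ne b\in B(\alpha+1)$ equals $px_{b,(\alpha)}$, and if $\ell(s)\ge\alpha+1$ then $x_{b,s}=px_{b,t}$, where $t$ is $s$ followed by $\alpha$. So $M(\alpha+1)=pM(\alpha)$, and induction applies.

Hence $|m|=w(m)$. This extends $v$, and it is less than $\lambda$ for $m\ne0$. In the coset $m+B$ the element $m-b_0$ has maximal height, so $B$ is nice. The quotient $M/B$ is torsion and simply presented by construction, and $p^\lambda(M/B)=0$ by Lemma~\ref{lem:quot}.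
\end{proof}

Fix once and for all a strictly increasing sequence of ordinals $\lambda_0<\lambda_1<\cdots$ with supremum $\lambda$. The choice affects only the length of the modules we construct, which will be $\lambda$: for $\lambda_n=\omega n$ it is $\omega^2$, and for $\lambda_n=n$ it is $\omega$.

\begin{definition}\label{def:filt}
A \emph{filtration} of a free module $B$ is a chain of submodules $B=L_0\supseteq L_1\supseteq\cdots$ with $pL_n\subseteq L_{n+1}$ and $\bigcap_nL_n=0$. Its \emph{valuation} is $v(b)=\lambda_n$ for $b\in L_n\setminus L_{n+1}$, and $v(0)=\infty$.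
\end{definition}

This $v$ makes $B$ a valuated module to which Lemma~\ref{lem:embed} applies: each $B(\alpha)$ is some $L_n$ or $0$, and $pL_n\subseteq L_{n+1}$ gives $v(pb)>v(b)$ for $b\neq 0$. Note that $p^nB\subseteq L_n$.

To prove the May property we must find, inside a given full-rank submodule, a submodule $B'=\bigoplus p^{g(k)}Rb_k$ of $B=\bigoplus Rb_k$ to which Lemma~\ref{lem:shrink} applies. A coset $b+B'$ without an element of maximal value meets every $L_n$, so it is enough to make $B'$ closed: $\bigcap_n(B'+L_n)=B'$. This is not automatic.

\begin{example}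
Let $B$ have basis $b_0,b_1,\dots$, put $e_k=b_0-pb_k$ for $k\ge1$, and let $L_n=p^nB+\sum_{k\ge1}p^{\max(n-k,0)}Re_k$. These modules decrease and satisfy $pL_n\subseteq L_{n+1}$. If $x=p^ny+\sum r_ke_k\in L_n$ involves only $b_0,\dots,b_{j-1}$, where $1\le j\le n$, then comparing coefficients of $b_k$ gives $r_k\in p^{n-1}R$ for $k\ge j$, while $r_k\in p^{n-j}R$ for $k<j$; so $x\in p^{n-j}B$. Hence $\bigcap L_n=0$. But $e_n\in L_n\cap(b_0+pB)$ for all $n\geq 1$, so $pB$ is not closed.
\end{example}

The remedy is to let $g(k)$ grow so fast that $p^{g(k)}b_k$ lies too deep in the filtration to help in approximating elements of $Rb_0+\dots+Rb_{k-1}$.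

\begin{proposition}\label{prop:may}
Let $B$ be free of countable rank with the valuation of a filtration $(L_n)$. Every module $M$ that contains $(B,v)$ as an NFT-submodule is a May module.
\end{proposition}

\begin{proof}
Let $F\subseteq M$ be full-rank and free, let $b_0,b_1,\dots$ be a basis of $B$, and choose $f(k)$ with $p^{f(k)}b_k\in F$. Put $B_k=\bigoplus_{i<k}Rb_i$. We choose integers $n_0\le n_1\le\cdots$ and $g(0),g(1),\dots$ inductively. Given $g(0),\dots,g(k-1)$, the module $B'_k=\bigoplus_{i<k}p^{g(i)}Rb_i$ contains $p^eB_k$ for some $e$. Corollary~\ref{cor:fg}(b), applied to the chain $B_k\cap L_n$ in $B_k$, gives $n_k\ge n_{k-1}$ with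
\[
B_k\cap L_{n_k}\subseteq B'_k .
\]
Put $g(k)=\max(f(k),n_k)$. Then $p^{g(k)}b_k\in F\cap L_{n_k}$, and $B'=\bigoplus_kp^{g(k)}Rb_k$ is a free submodule of $F$.

Let $b\in\bigcap_n(B'+L_n)$, say $b\in B_k$. For $j\ge k$ we have $p^{g(j)}b_j\in L_{n_j}\subseteq L_{n_k}$, so $B'+L_{n_k}=B'_k+L_{n_k}$. Since $B'_k\subseteq B_k$, the modular law gives
\[
b\in B_k\cap(B'_k+L_{n_k})=B'_k+(B_k\cap L_{n_k})=B'_k\subseteq B'.
\]
So $B'$ is closed. The values on a coset $b+B'$ lie in $\{\lambda_n:n\ge0\}\cup\{\infty\}$. If they had no maximum, the coset would meet every $L_n$, so $b\in B'$; but then $0\in b+B'$ has the maximal value $\infty$. Finally $B/B'\cong\bigoplus R/p^{g(k)}R$ is countably generated, torsion and reduced. By Lemma~\ref{lem:shrink}, $B'$ is an NFT-submodule of $M$.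
\end{proof}

\section{Recording subspaces in heights}\label{sec:subspaces}

Let $\Gamma$ be a nonempty countable set. A \emph{$\Gamma$-system} is a free module $B$ of countable rank with a family $(U_\gamma)_{\gamma\in\Gamma}$ of $K$-subspaces of $V=KB$ such that
\begin{enumerate}
\item[(i)] $B/(B\cap U_\gamma)$ is free for every $\gamma$, and
\item[(ii)] $\bigcap_\gamma U_\gamma=0$.
\end{enumerate}
We want a filtration from which each $U_\gamma$ can be recovered. A step of a filtration replaces $L_n$ by a module between $pL_n$ and $L_n$, and a subspace $U$ singles out such a module, namely $(U\cap L_n)+pL_n$: it keeps what lies in $U$ and shrinks the rest. So we assign to each integer $n\ge0$ a \emph{type} in $\Gamma$ and define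
\begin{equation}\label{eq:L}
L_0=B,\qquad L_{n+1}=(U_\gamma\cap L_n)+pL_n\quad\text{if $n$ has type $\gamma$.}
\end{equation}
Then $pL_n\subseteq L_{n+1}\subseteq L_n$ and $p^nB\subseteq L_n\subseteq B$. For $0\ne x\in V$ let
\[
h_n(x)=\max\{k\in\mathbb Z:x\in p^kL_n\}.
\]
The maximum exists because $p^nB\subseteq L_n\subseteq B$ and $B$ is free. From $L_{n+1}\subseteq L_n$ and $p^kL_n\subseteq p^{k-1}L_{n+1}$ we get $h_n-1\le h_{n+1}\le h_n$. Let
\[
S(x)=\{n\ge0:h_{n+1}(x)=h_n(x)-1\}.
\]
Since $p^kx\in L_n$ if and only if $k\ge-h_n(x)$, we have
\begin{equation}\label{eq:visit}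
p^kx\in L_n\setminus L_{n+1}\iff -h_n(x)\le k<-h_{n+1}(x).
\end{equation}
The right side has a solution $k$ exactly when $n\in S(x)$. So $S(x)$ is the set of levels of the filtration visited by the multiples $p^kx$, and up to a finite set it is visible in the tail of their values. We shall see that $S(x)$ avoids type $\gamma$ when $x\in U_\gamma$. The difficulty is the converse, and it depends on how the types are distributed.

\begin{example}[two lines in a plane]\label{ex:plane}
Let $B=Re_1\oplus Re_2$, $U_1=Ke_1$, $U_2=Ke_2$. Then $L_n=p^{\alpha_n}Re_1\oplus p^{\beta_n}Re_2$, where a step of type $1$ raises $\beta$ by one and a step of type $2$ raises $\alpha$ by one. Hence $h_n(e_1)=-\alpha_n$, $h_n(e_2)=-\beta_n$ and $h_n(e_1+e_2)=-\max(\alpha_n,\beta_n)$.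

Let the types alternate as $1,2,1,2,\dots$. Then $L_{2m}=p^mB$ and $L_{2m+1}=p^m(Re_1+pB)$. The automorphism $e_1\mapsto e_1$, $e_2\mapsto e_1+e_2$ preserves all $L_n$ and moves $U_2$. The line $U_2$ is lost, because each step of type $2$ only lets $\alpha$ catch up with $\beta$.

Now give type $1$ to $[0,1)$, type $2$ to $[1,4)$, type $1$ to $[4,13)$, type $2$ to $[13,40)$, and so on.
\[
\begin{array}{c|c|ccc|ccccc|c}
n&0&1&2&3&4&5&6&7&\cdots&13\\ \hline
\alpha_n&0&0&1&2&3&3&3&3&\cdots&3\\
\beta_n&0&1&1&1&1&2&3&4&\cdots&10\\
\max&0&1&1&2&3&3&3&4&\cdots&10
\end{array}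
\]
Here $S(e_1)$ consists of the integers of type $2$ and $S(e_2)$ of those of type $1$, while $S(e_1+e_2)=\{0,\ 2,3,\ 6,\dots,12,\ 20,\dots,39,\ \dots\}$ meets blocks of both types. Each block is long enough for the lagging exponent to catch up and then to overtake.
\end{example}

In general the lag at time $c$ is at most $c$, so a block that starts at $c$ must be longer than $c$ by an amount that tends to infinity. Let $c_0=0$ and $c_{s+1}=3c_s+1$, so that the $s$-th \emph{block} $[c_s,c_{s+1})$ has length $2c_s+1$. Fix a map $\tau\colon\mathbb N\to\Gamma$ that takes every value infinitely often. It depends only on $\Gamma$ and is used for all $\Gamma$-systems. From now on $n$ has type $\tau(s)$ when $n$ lies in the $s$-th block.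

\begin{lemma}\label{lem:detect}
Let $0\ne x\in V$ and $\gamma\in\Gamma$. Then $x\in U_\gamma$ if and only if $S(x)$ contains only finitely many integers of type $\gamma$. Moreover $\bigcap_nL_n=0$, so $(L_n)$ is a filtration of $B$.
\end{lemma}

\begin{proof}
Write $U=U_\gamma$. Let $x\in U$, let $n$ have type $\gamma$, and put $h=h_n(x)$. Since $U$ is a $K$-subspace, $x\in U\cap p^hL_n=p^h(U\cap L_n)\subseteq p^hL_{n+1}$. So $n\notin S(x)$.

Let $x\notin U$. The image of $B$ in $V/U$ is free by (i) and the image of $x$ is nonzero, so $d=\max\{m\in\mathbb Z:x\in U+p^mB\}$ exists. Suppose that block $s$ has type $\gamma$ and contains no element of $S(x)$. Write $c=c_s$, $\ell=2c+1$ and $h=h_c(x)$. We claim that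
\[
L_{c+k}=(U\cap L_c)+p^kL_c\qquad(0\le k\le\ell).
\]
If this holds for some $k<\ell$, then $U\cap L_c\subseteq L_{c+k}\subseteq L_c$ gives $U\cap L_{c+k}=U\cap L_c$, and so $L_{c+k+1}=(U\cap L_c)+p(U\cap L_c)+p^{k+1}L_c$, which is the claim for $k+1$. As the block misses $S(x)$, we have $h_{c+\ell}(x)=h$, so $x\in p^hL_{c+\ell}\subseteq U+p^{h+\ell}B$ and $h+\ell\le d$. Also $h\ge h_0(x)-c$. Together these give $c_s+1=\ell-c\le d-h_0(x)$, which holds for only finitely many $s$. Since infinitely many blocks have type $\gamma$, infinitely many of them meet $S(x)$.

Finally, by (ii) every $x\ne0$ lies outside some $U_\gamma$. Then $S(x)$ is infinite, $h_n(x)\to-\infty$, and $x\notin L_n$ once $h_n(x)<0$.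
\end{proof}

Condition (i) was used only to make $d$ finite. Some such condition is needed: if $B=(U\cap B)+pB$, then the step defined by $U$ leaves $B$ unchanged. We give the module $B$ of a $\Gamma$-system the valuation $v$ of the filtration \eqref{eq:L}.

\begin{corollary}\label{cor:preserve}
Let $(B,(U_\gamma))$ and $(B',(U'_\gamma))$ be $\Gamma$-systems and $\psi\colon KB\to KB'$ a $K$-isomorphism such that, for each $x$, $v(p^kx)=v(p^k\psi(x))$ for all large $k$. Then $\psi(U_\gamma)=U'_\gamma$ for all $\gamma$.
\end{corollary}

\begin{proof}
Let $x\ne0$. We have $p^kx\in B$ if and only if $k\ge-h_0(x)$, and by \eqref{eq:visit} the set $S(x)$ consists of those $n$ with $\lambda_n=v(p^kx)$ for some such $k$. Allowing only $k\ge k_0$ removes finitely many $n$. The same holds for $\psi(x)$, and for large $k_0$ the two restricted sets coincide. So $S(x)$ and $S(\psi(x))$ differ by a finite set, and Lemma~\ref{lem:detect} gives $x\in U_\gamma\iff\psi(x)\in U'_\gamma$.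
\end{proof}

\section{From $\Lambda$-modules to May modules}\label{sec:lambda}

A linear map is determined by its graph, so subspaces can encode a module structure. Let $\Lambda$ be a unital $R$-algebra generated by a finite or infinite sequence $a_2,a_3,\dots$, put $a_0=0$ and $a_1=1$, and let $\Gamma$ consist of the indices $0,1,2,\dots$ that occur and the symbol $\infty$. Call a right $\Lambda$-module $P$ \emph{admissible} if it is free of countably infinite rank over $R$. Put $\Lambda_K=K\otimes\Lambda$, $P_K=K\otimes P$, $B(P)=P\oplus P$, and in $P_K\oplus P_K$ let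
\[
U_\infty=0\oplus P_K,\qquad U_j=\{(z,za_j):z\in P_K\}\quad(j=0,1,2,\dots).
\]
So $U_0=P_K\oplus0$ and $U_1$ is the diagonal. This is a $\Gamma$-system. Indeed $U_0\cap U_\infty=0$; the map $(z,z')\mapsto z$ sends $B(P)$ onto $P$ with kernel $B(P)\cap U_\infty$; and, because $Pa_j\subseteq P$, the map $(z,z')\mapsto z'-za_j$ sends $B(P)$ onto $P$ with kernel $B(P)\cap U_j$. Thus $B(P)$ is a valuated module, and we let $M(P)$ be the module given by Lemma~\ref{lem:embed}. It contains $B(P)$ as an NFT-submodule, so it has countable rank. It is reduced of length $\lambda$, since $p^\lambda M(P)=0$ and $p^{\lambda_n}M(P)\supseteq L_n\supseteq p^nB(P)\ne0$.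

\begin{proposition}\label{prop:transfer}
Let $P,Q$ be admissible and $i,j\ge1$. Then $M(P)^i$ is a May module, and
\[
P^i\cong Q^j\text{ over }\Lambda\ \Longrightarrow\ M(P)^i\cong_HM(Q)^j\ \Longrightarrow\ P_K^i\cong Q_K^j\text{ over }\Lambda_K.
\]
\end{proposition}

\begin{proof}
A $\Lambda$-isomorphism $\alpha\colon P\to Q$ gives the isomorphism $\alpha\oplus\alpha\colon B(P)\to B(Q)$, whose $K$-linear extension matches the subspaces $U_\gamma$. By induction on $n$ it matches the $L_n$, so it is an isometry. Next, identify $B(P\oplus Q)$ with $B(P)\oplus B(Q)$ by permuting coordinates. Then $U_\gamma(P\oplus Q)=U_\gamma(P)\oplus U_\gamma(Q)$. Intersection, sum and multiplication by $p$ are computed componentwise, so induction gives $L_n(P\oplus Q)=L_n(P)\oplus L_n(Q)$. Hence $B(P\oplus Q)$ is the valuated direct sum of $B(P)$ and $B(Q)$.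

By this and Lemma~\ref{lem:sums}, $M(P)^i$ contains $B(P)^i=B(P^i)$ as an NFT-submodule. It is a May module by Proposition~\ref{prop:may}, and the first implication follows.

Let $M(P)^i\cong_HM(Q)^j$, and write $P'=P^i$, $Q'=Q^j$. Lemma~\ref{lem:restrict}, applied to $B(P')$ and $B(Q')$, and Corollary~\ref{cor:preserve} give a $K$-isomorphism $\psi\colon P'_K\oplus P'_K\to Q'_K\oplus Q'_K$ that matches all $U_\gamma$. From $U_0$ and $U_\infty$ we get $\psi=\alpha\oplus\beta$ with $K$-isomorphisms $\alpha,\beta\colon P'_K\to Q'_K$. From $(\alpha z,\beta z)\in U_1$ we get $\alpha=\beta$. From $(\alpha z,\alpha(za_l))\in U_l$ we get $\alpha(za_l)=\alpha(z)a_l$ for $l\ge2$. The $a_l$ generate $\Lambda_K$ as a $K$-algebra, so $\alpha$ is $\Lambda_K$-linear.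
\end{proof}

The two ends of Proposition~\ref{prop:transfer} differ: the construction needs isomorphisms over $R$, whereas an H-isomorphism is defined only on a full-rank submodule and returns information over $K$. We therefore need $P^2\cong Q^2$ over $\Lambda$ and $P_K\not\cong Q_K$ over $\Lambda_K$. By the Krull--Schmidt theorem this cannot happen when $P_K$ is finite-dimensional.

\section{The counterexamples}\label{sec:examples}

\subsection*{An ideal whose square is principal}
Let
\[
A=R[x,y]/(y^2-x^3-x)=R[x]\oplus R[x]y,\qquad I=(x,y)\subseteq A .
\]
The generators $x^2$, $xy$, $y^2=x(x^2+1)$ of $I^2$ lie in $xA$, and $x=y^2-x^3\in I^2$, so $I^2=xA$ is principal. The element $x$ is a non-zero-divisor because $A$ is free over $R[x]$, so $zy/x\in A$ is defined for $z\in I$. A degree count will show that $I$ itself is not principal, even over $K$.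

\begin{lemma}\label{lem:ideal}
We have $I\oplus I\cong A\oplus A$ as $A$-modules, and $I_K\not\cong A_K$ as $A_K$-modules.
\end{lemma}

\begin{proof}
Define $\pi\colon A^2\to I$ by $\pi(s,t)=sy+tx$ and $\sigma\colon I\to A^2$ by $\sigma(z)=(zy/x,-zx)$. Then $\pi\sigma(z)=zy^2/x-zx^2=z(x^2+1)-zx^2=z$, so $A^2\cong I\oplus\ker\pi$. The map $I\to\ker\pi$, $z\mapsto(z,-zy/x)$, is injective. It is onto: if $sy=-tx$, then multiplying by $y$ and cancelling $x$ gives $s(x^2+1)=-ty$, so $s=-ty-sx^2\in I$, and $t=-sy/x$. Thus $\ker\pi\cong I$.

Suppose $I_K\cong A_K$. Then $I_K=gA_K$ with $0\ne g=u+wy$ and $u,w\in K[x]$. Multiplication by $g$ sends $1$ to $u+wy$ and $y$ to $w(x^3+x)+uy$, so its determinant over $K[x]$ is $u^2-w^2(x^3+x)$. The first term is zero or of even degree, and the second is zero or of odd degree at least $3$. So the determinant is nonzero and its degree $\delta$ is not $1$. By the Smith normal form over $K[x]$, $\dim_KA_K/gA_K=\delta$. But $A_K/I_K=K$ has dimension $1$, a contradiction.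
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $\Lambda=A$ with generators $x,y$. The monomials $x^i$, $x^iy$ ($i\ge0$) form an $R$-basis of $A$, and those other than $1$ form an $R$-basis of $I$, so both modules are admissible. Let $M=M(A)$ and $N=M(I)$. These are reduced of countable rank, and by Proposition~\ref{prop:transfer} and Lemma~\ref{lem:ideal} they are May modules with $M^2\cong_HN^2$ and $M\not\cong_HN$.
\end{proof}

\subsection*{Leavitt algebras}
For Theorem~\ref{thm:B} we need an algebra with $\Lambda\cong\Lambda^{k+1}$ and with no further coincidences among free modules over $\Lambda_K$. We take the universal one. Put $n=k+1$ and let $\Lambda=L_R(1,n)$ be the Leavitt algebra, with generators $s_1,\dots,s_n,t_1,\dots,t_n$ and relations $t_is_j=\delta_{ij}$, $\sum_is_it_i=1$.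

To see that $\Lambda$ is admissible we use Bergman's Diamond Lemma \cite[Theorem 1.2]{BergmanDiamond}. Consider rules $W\to f$, with $W$ a word in the generators and $f$ an $R$-linear combination of words. Suppose that the words carry a partial order that is preserved by left and right multiplication and has no infinite descending chains, and that each $f$ involves only words smaller than its $W$. Suppose also that every ambiguity, meaning a word in which two left sides overlap or one contains the other, reduces to a common expression along both routes. Then the words that contain no left side form an $R$-basis of the algebra with the relations $W=f$.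

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Use the rules $t_is_j\to\delta_{ij}$ and $s_nt_n\to1-\sum_{l<n}s_lt_l$, and order words by length and then lexicographically, with $s_n$ largest among the $s_l$. No left side contains another, and an overlap requires the last letter of one left side to be the first letter of another. This leaves $t_is_nt_n$ and $s_nt_ns_j$:
\begin{align*}
(t_is_n)t_n&\to\delta_{in}t_n, & t_i(s_nt_n)&\to t_i-\sum_{l<n}t_is_lt_l\to t_i-\sum_{l<n}\delta_{il}t_l=\delta_{in}t_n,\\
s_n(t_ns_j)&\to\delta_{nj}s_n, & (s_nt_n)s_j&\to s_j-\sum_{l<n}s_lt_ls_j\to s_j-\sum_{l<n}\delta_{lj}s_l=\delta_{nj}s_n.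
\end{align*}
So $\Lambda$ is $R$-free on the irreducible words. These form a countable set that contains all powers of $s_1$, and hence $\Lambda$ is admissible as a right module over itself. Also $\Lambda_K=L_K(1,n)$, since it has the same presentation over $K$.

The maps $z\mapsto(t_iz)_i$ and $(z_i)_i\mapsto\sum s_iz_i$ are homomorphisms of right modules between $\Lambda$ and $\Lambda^n$, and the two families of relations say that they are mutually inverse. So $\Lambda^i\cong\Lambda^{i+k}$ for $i\ge1$, and $\Lambda^i\cong\Lambda^j$ whenever $i\equiv j\pmod k$. Conversely, $\Lambda_K^i\cong\Lambda_K^j$ implies $i\equiv j\pmod k$ by Leavitt's theorem \cite{Leavitt}; see also \cite[Theorem 6.1]{BergmanTAMS}.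

Let $M=M(\Lambda)$. Proposition~\ref{prop:transfer} shows that all $M^i$ are May modules and gives the first claim. The second follows from $N^j=M^{2j}$. For $k=2$ we have $M\cong_HM^3=M\oplus N$ and $M\not\cong_HM^2=N$.
\end{proof}

\section{Direct sums of modules of finite rank}\label{sec:finite}

We prove Theorem~\ref{thm:C} by counting indecomposable summands. An H-isomorphism is defined only on a full-rank submodule, so we need a category in which a valuated module is isomorphic to each of its full-rank submodules. In infinite rank no single power of $p$ carries a module into a given full-rank submodule, so the power must be allowed to depend on a finitely generated piece.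

\subsection*{The category $\mathcal C$}
The objects of $\mathcal C$ are the torsion-free valuated modules. A morphism $X\to Z$ is a $K$-linear map $g\colon KX\to KZ$ such that for every finitely generated $Y\subseteq X$ there is $m\ge0$ with $g(p^mY)\subseteq Z$ and $v(gy)\ge v(y)$ for all $y\in p^mY$. We say that $m$ \emph{works} for $g$ and $Y$; then every larger $m$ works too. Morphisms are closed under sums and $R$-multiples, because $v(gy+g'y)\ge\min(v(gy),v(g'y))$ and $v(rgy)\ge v(gy)$. They compose: if $m$ works for $g$ and $Y$, and $m'$ works for $g'$ and $g(p^mY)$, then $m+m'$ works for $g'g$ and $Y$.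

\begin{lemma}\label{lem:cat}
\begin{enumerate}
\item[(a)] Isometries and inclusions of full-rank submodules are isomorphisms in $\mathcal C$.
\item[(b)] Let $X=\bigoplus X_i$ be a valuated direct sum. The inclusions and projections are morphisms, and any morphisms $g_i\colon X_i\to Z$ combine to a morphism $g\colon X\to Z$.
\item[(c)] If $E$ has finite rank, then $\operatorname{Hom}(E,\bigoplus X_i)=\bigoplus\operatorname{Hom}(E,X_i)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $X'\subseteq X$ is full-rank, the identity of $KX=KX'$ is a morphism $X\to X'$, since $p^mY\subseteq X'$ for large $m$. (b) Inclusions and projections do not decrease values. The projections $Y_i$ of $Y$ are finitely generated and almost all zero. If $m$ works for all pairs $g_i$, $Y_i$ and $y=\sum y_i\in p^mY$, then $v(gy)\ge\min v(g_iy_i)\ge\min v(y_i)=v(y)$. (c) The image of $KE$ lies in finitely many $KX_i$; apply (b).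
\end{proof}

Call a valuated module $E$ \emph{indecomposable} if it is free of finite rank, nonzero, and $0,1$ are the only idempotents of $\operatorname{End}(E)=\operatorname{Hom}(E,E)$.

\begin{lemma}\label{lem:split}
Every valuated module $B$ that is free of finite rank contains a full-rank valuated direct sum of finitely many indecomposables.
\end{lemma}

\begin{proof}
Induct on the rank. Let $e\ne0,1$ be an idempotent of $\operatorname{End}(B)$, and let $m$ work for $e$ and for $1-e$ with $Y=B$. Put $B_1=p^m(B\cap eKB)$ and $B_2=p^m(B\cap(1-e)KB)$. These are free of smaller rank, and $B_1\oplus B_2$ is full-rank in $B$. For $b_i\in B_i$ the sum $b=b_1+b_2$ lies in $p^mB$, so $v(b_1)=v(eb)\ge v(b)$ and $v(b_2)=v((1-e)b)\ge v(b)$. Hence $v(b)=\min(v(b_1),v(b_2))$, and induction applies to $B_1$ and $B_2$.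
\end{proof}

\subsection*{Local endomorphism rings}
To count summands we need $\operatorname{End}(E)$ to be local. This ring lies in the finite-dimensional algebra $\operatorname{End}_K(KE)$, but it need not be finitely generated over $R$: if $E=R$ with $v=\infty$, it is $K$. Completeness controls the situation.

\begin{lemma}\label{lem:tf}
Let $\mathcal S$ be a torsion-free module of finite rank. Then $\mathcal D=\bigcap_np^n\mathcal S$ is a $K$-subspace of $K\mathcal S$, and $\mathcal S/\mathcal D$ is finitely generated.
\end{lemma}

\begin{proof}
If $z=p^nz_n$ with $z_n\in \mathcal S$ for all $n$, then $z_1=p^{n-1}z_n\in p^{n-1}\mathcal S$, so $\mathcal D=p\mathcal D$. Elements of $\mathcal S$ that are independent modulo $p$ are independent over $R$, so $\mathcal S/p\mathcal S$ is finite-dimensional and $\mathcal S=\mathcal S_0+p\mathcal S$ with $\mathcal S_0$ finitely generated. Given $z\in\mathcal S$, iteration gives $u_j\in\mathcal S_0$ with $z-\sum_{j<n}p^ju_j\in p^n\mathcal S$ for all $n$. The series converges to some $u$ in the complete module $\mathcal S_0$, and $z-u\in\mathcal D$. So $\mathcal S=\mathcal S_0+\mathcal D$.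
\end{proof}

\begin{lemma}\label{lem:local}
If $E$ is indecomposable, then the non-units of $\operatorname{End}(E)$ form an ideal $J$, and $\operatorname{End}(E)/J$ is a division ring.
\end{lemma}

\begin{proof}
We first show that $f$ or $1-f$ is a unit for each $f\in\operatorname{End}(E)$. Let $\mathcal S=K[f]\cap\operatorname{End}(E)$. This commutative $R$-algebra contains $f$, is torsion-free of finite rank, and has only the idempotents $0\ne1$. It suffices to show that $\mathcal S$ is local. The module $\mathcal D$ of Lemma~\ref{lem:tf} is an ideal of $\mathcal S$ and a finite-dimensional $K$-space.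

Suppose some $d\in\mathcal D$ is not nilpotent. The subspaces $d^nK[d]$ stabilize, so $d^n=d^{2n}c$ for some $n\ge1$ and $c\in K[d]$. Then $\varepsilon=d^nc\in dK[d]\subseteq\mathcal D$ satisfies $\varepsilon^2=\varepsilon$ and $d^n\varepsilon=d^n\ne0$. So $\varepsilon=1$, and $\mathcal S=\mathcal D$ is a finite-dimensional commutative $K$-algebra. A commutative artinian ring is a finite product of local rings, so $\mathcal S$, having only trivial idempotents, is local.

Suppose all elements of $\mathcal D$ are nilpotent. Then $\overline{\mathcal S}=\mathcal S/\mathcal D\ne0$ is finitely generated over $R$. Idempotents lift modulo the nil ideal $\mathcal D$, and they lift from $\overline{\mathcal S}/p\overline{\mathcal S}$ to the $p$-adically complete ring $\overline{\mathcal S}$. So the artinian ring $\overline{\mathcal S}/p\overline{\mathcal S}$, nonzero by Nakayama's lemma, has only trivial idempotents and is local. Every maximal ideal of $\overline{\mathcal S}$ contains $p\overline{\mathcal S}$ by Nakayama's lemma, and every maximal ideal of $\mathcal S$ contains $\mathcal D$. Hence $\mathcal S$ is local.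

If $gf$ or $fg$ is a unit, then $f$ has a one-sided inverse in $\operatorname{End}(E)$, which is two-sided because $KE$ is finite-dimensional. If $u=f+g$ is a unit, then $u^{-1}f$ or $1-u^{-1}f=u^{-1}g$ is a unit, so $f$ or $g$ is. Thus the non-units form an ideal, and the quotient is a division ring.
\end{proof}

\subsection*{Multiplicities}
Let $E$ be indecomposable, with $J$ as above and $\Delta=\operatorname{End}(E)/J$. For an object $X$ put
\[
\operatorname{Rad}(E,X)=\{f\in\operatorname{Hom}(E,X):gf\in J\text{ for all }g\in\operatorname{Hom}(X,E)\}.
\]
This is a submodule of the right $\operatorname{End}(E)$-module $\operatorname{Hom}(E,X)$, and it contains $\operatorname{Hom}(E,X)J$. The cardinal $\mu_E(X)=\dim_\Delta\operatorname{Hom}(E,X)/\operatorname{Rad}(E,X)$ is defined in terms of $\mathcal C$ alone, so it depends only on the isomorphism class of $X$ in $\mathcal C$.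

\begin{lemma}\label{lem:mu}
We have $\mu_E(\bigoplus X_i)=\sum\mu_E(X_i)$ for arbitrary valuated direct sums. If $E'$ is indecomposable, then $\mu_E(E')=1$ when $E'\cong E$ in $\mathcal C$, and $\mu_E(E')=0$ otherwise.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:cat}, $f\colon E\to\bigoplus X_i$ has finitely many nonzero components $f_i$, a morphism $g\colon\bigoplus X_i\to E$ is an arbitrary family $(g_i)$, and $gf=\sum g_if_i$. If all $f_i$ are in the radical, so is $f$; the converse follows by taking families with one nonzero member. Hence $\operatorname{Rad}(E,\bigoplus X_i)=\bigoplus\operatorname{Rad}(E,X_i)$, which gives additivity. Since $\operatorname{Rad}(E,E)=J$, we have $\mu_E(E)=1$. If $\mu_E(E')\ne0$, there are $f\colon E\to E'$ and $g\colon E'\to E$ with $gf$ a unit. Then $\varepsilon=f(gf)^{-1}g$ is an idempotent of $\operatorname{End}(E')$ with $g\varepsilon f=gf\ne0$. So $\varepsilon=1$, and $(gf)^{-1}g$ is a two-sided inverse of $f$.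
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $B_i\subseteq M_i$ and $C_j\subseteq N_j$ be NFT-submodules. They are free of finite rank, hence finitely generated. Put $B=\bigoplus B_i$ and $C=\bigoplus C_j$. By Lemma~\ref{lem:sums}, $B^k\subseteq M^k$ and $C^k\subseteq N^k$ are full-rank valuated direct sums. Lemmas~\ref{lem:restrict} and~\ref{lem:cat}(a) give $B^k\cong C^k$ in $\mathcal C$. So $k\mu_E(B)=k\mu_E(C)$, and therefore $\mu_E(B)=\mu_E(C)$, for every indecomposable $E$; here we use that $k$ is finite.

Apply Lemma~\ref{lem:split} to each $B_i$ and each $C_j$. This gives full-rank valuated direct sums of indecomposables in $B$ and in $C$. By Lemmas~\ref{lem:cat}(a) and~\ref{lem:mu}, $\mu_E(B)$ and $\mu_E(C)$ count the summands isomorphic to $E$. So the two sums can be written as $\bigoplus_{t\in T}E_t$ and $\bigoplus_{t\in T}E'_t$ with $\mathcal C$-isomorphisms $\theta_t\colon E_t\to E'_t$, where each $E_t$ lies in some $B_i$ and each $E'_t$ in some $C_j$.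

We turn the $\theta_t$ into isometries. Let $m$ work for $\theta_t$ and $E_t$, let $m'$ work for $\theta_t^{-1}$ and $E'_t$, and put $l_t=m+m'$. For $y\in p^{l_t}E_t$ we have $\theta_ty\in p^{m'}E'_t$, so $v(y)\le v(\theta_ty)\le v(\theta_t^{-1}\theta_ty)=v(y)$. Since both sums are valuated, $\bigoplus\theta_t$ is an isometry from $Y=\bigoplus p^{l_t}E_t$ onto $Z=\bigoplus\theta_t(p^{l_t}E_t)$.

Group the summands as $Y=\bigoplus Y_i$ with $Y_i\subseteq B_i$ finitely generated and full-rank, and as $Z=\bigoplus Z_j$ with $Z_j\subseteq C_j$ finitely generated and full-rank; the latter holds because $\theta_t$ maps $KE_t$ onto $KE'_t$. The quotients $B_i/Y_i$ and $C_j/Z_j$ have finite length, and $Y_i$, $Z_j$ are nice by Corollary~\ref{cor:fg}(a). By Lemma~\ref{lem:shrink} they are NT-submodules of $M_i$ and $N_j$, and by Lemma~\ref{lem:sums} $Y$ and $Z$ are NT-submodules of $M$ and $N$. Hence $M\cong_HN$. The last statement follows because every May module has an NFT-submodule.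
\end{proof}

\begin{thebibliography}{9}

\bibitem{BergmanTAMS}
Bergman, Trans. AMS \textbf{200} (1974).

\bibitem{BergmanDiamond}
Bergman, Adv. Math. \textbf{29} (1978).

\bibitem{Fuchs}
Fuchs, \emph{Infinite Abelian Groups II}.

\bibitem{Leavitt}
Leavitt, Trans. AMS \textbf{103} (1962).

\bibitem{May}
\emph{May modules of countable rank}, doi:10.1216/rmj-2019-49-8-2613,
\texttt{https://projecteuclid.org/\allowbreak journalArticle/\allowbreak Download?\allowbreak urlid=\allowbreak 10.1216\%2FRMJ-2019-49-8-2613}.

\end{thebibliography}
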